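# The displacement radius and monotone solutions of $\Delta u+f(u)=0$ in a half-space

## 1. How far a limit profile can be displaced

Let $N\ge 1$ and write points of $\mathbb R^N\times(0,\infty)$ as $x=(z,t)$. Let $u$ be a bounded function there that is nondecreasing in $t$. Then $v(z)=\lim_{t\to\infty}u(z,t)$ exists, and $u(z,t)\le v(z)$ for every $t$. Suppose that $v$ is continuous (in our setting this is proved in Section 3). At a fixed height $t$, the graph of $v$ lies above the graph of $u(\cdot,t)$. By how much may we push the graph of $v$ sideways, in an arbitrary direction, so that it still lies above?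

**Definition (displacement radius).** For $t>0$,
$$R(t)=\sup\{r\ge 0:\ u(z,t)\le v(z+y)\ \text{ for all } z\in\mathbb R^N \text{ and all } |y|\le r\}\in[0,\infty].$$

Two facts are immediate.

If $R(t)<\infty$, the supremum is attained: $u(z,t)\le v(z+y)$ holds for $|y|<R(t)$ by definition, and for $|y|=R(t)$ because $v$ is continuous.

Also, $R$ is nonincreasing. If $t\le T$, then $u(z,t)\le u(z,T)\le v(z+y)$ for $|y|\le R(T)$ (for all $y$ if $R(T)=\infty$), so $R(t)\ge R(T)$.

**Example 1.** If $v$ is constant, then $R\equiv\infty$.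

**Example 2.** Let $N=1$, let $v$ be bounded, continuous and strictly increasing, and let $u(z,t)=v(z-\rho(t))$ with $\rho\ge0$ nonincreasing and $\rho(t)\to0$. Then $u(z,t)\le v(z+y)$ for all $z$ means $y\ge-\rho(t)$, so $R(t)=\rho(t)$. Thus $R$ reads off a shift.

**Example 3.** Let $N=1$, $v(z)=\cos z$, $u(z,t)=\cos z-\delta(t)$ with $\delta\ge0$ nonincreasing and $\delta(t)\to0$. The maximum over $z$ of $\cos z-\cos(z+y)=2\sin\frac y2\sin(z+\frac y2)$ is $2|\sin\frac y2|$. Hence $R(t)=2\arcsin(\delta(t)/2)$ when $\delta(t)<2$, and $R(t)=\infty$ when $\delta(t)\ge2$.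

**Example 4.** If $u(z,t)=\cos z_1$ for all $t$, then $v=u$ and $R\equiv0$: we cannot shift the cosine and stay above it.

Examples 2 and 3 only illustrate the definition; $u$ is not asked to solve an equation there. Example 4 does solve one, $\Delta u+u=0$.

## 2. A supremum that has to be a zero of $f$

Here is what $R$ is for. Let $n\ge2$, let $f:\mathbb R\to\mathbb R$ be Lipschitz continuous, and let $u$ be bounded, $C^2$ in the open half-space $\{x_n>0\}\subset\mathbb R^n$ and continuous up to its boundary, with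
$$
0<u \leq \sup u=M<\infty,\quad \Delta u+f(u)=0 \ \text{ in } \{x_n>0\},\qquad u=0\ \text{ on } \{x_n=0\}. \tag{16.8}
$$
The number (16.8) and the next three statements are those of the source of the problem, "Chicago Lectures in Mathematics".

**Theorem 16.4 (Berestycki–Caffarelli–Nirenberg).** If $u$ is a solution of (16.8), then $f(M)\ge0$. If $f(M)=0$, then $u=u(x_n)$ and $u_{x_n}>0$ for $x_n>0$.

**Theorem 16.5 (Dancer).** If $u$ is a solution of (16.8) and $f(0)\ge0$, then $u_{x_n}>0$ for $x_n>0$.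

**Conjecture 3.** If $u$ is a solution of (16.8) and $u$ is increasing in $x_n$, then necessarily $f(M)=0$.

We are to prove or disprove Conjecture 3. It is true, for every $n\ge2$ and every Lipschitz $f$, and "increasing" is needed only in the weak sense "nondecreasing". Put $N=n-1\ge1$ and $x=(z,t)$ with $z\in\mathbb R^N$, $t=x_n$.

**Theorem A (Conjecture 3).** If $u$ solves (16.8) and $u$ is nondecreasing in $x_n$, then $v(z):=\lim_{t\to\infty}u(z,t)$ is the constant $M$, and $f(M)=0$.

**Theorem B (no boundary condition).** Let $u$ be a bounded $C^2$ solution of $\Delta u+f(u)=0$ in $\{t>0\}$, nondecreasing in $t$, with $f$ Lipschitz on $[\inf u,\sup u]$, and let $v(z)=\lim_{t\to\infty}u(z,t)$. Suppose that for some $T_0>0$, $\rho_0>0$,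
$$u(z,T_0)\le v(z+y)\qquad\text{for all } z\in\mathbb R^N,\ |y|\le\rho_0. \tag{1}$$
Then $v$ is constant, $v\equiv\sup u$, and $f(\sup u)=0$.

Hypothesis (1) says that $R(T_0)>0$. It cannot be dropped: for $f(s)=s$ and $u=\cos x_1$ (Example 4) the limit $v$ is not constant, and $f(\sup u)=f(1)=1$.

**Theorem C (consequences).**

1. A solution of (16.8) that is nondecreasing in $x_n$ depends only on $x_n$, and $u_{x_n}>0$ for $x_n>0$.
2. If $f(0)\ge0$, every solution of (16.8) depends only on $x_n$, and $f(M)=0$.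
3. Let $F'=f$ and $M>0$. A solution of (16.8) with $\sup u=M$ that is nondecreasing in $x_n$ exists if and only if
$$f(M)=0,\quad F(s)<F(M)\ \ (0<s<M),\quad\text{and either } F(0)<F(M),\ \text{ or } F(0)=F(M)\text{ and } f(0)<0; \tag{2}$$
it is then unique. If $f(0)\ge0$, a solution with $\sup u=M$ (no monotonicity assumed) exists if and only if $f(M)=0$ and $F(s)<F(M)$ for $0\le s<M$; it is then unique.

Theorems 16.4 and 16.5 are used only for Theorem C.

The plan is as follows. The boundary condition gives $R(1)>0$, so Theorem B implies Theorem A. If $v$ is not constant, then $R(t)\to0$. We shall show that $R$ is positive and almost concave. A positive, nonincreasing, concave function on a half-line is constant, so it cannot tend to $0$. The work is in the word "almost": the error in concavity must be small enough for this contradiction to survive.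

## 3. The tools, and the equation for the limit profile

Throughout, $L>0$ is a Lipschitz constant of $f$ on the closed range of $u$, and every function to which $f$ is applied takes its values there. [GT] denotes Gilbarg–Trudinger, *Elliptic Partial Differential Equations of Second Order*. We recall three textbook facts.

**Gradient estimate** ([GT, Thm 3.9]). If $\Omega\subsetneq\mathbb R^d$ is open, $w\in C^2(\Omega)$ and $d_x=\operatorname{dist}(x,\partial\Omega)$, then
$$\sup_\Omega d_x|\nabla w|\le C(d)\Big(\sup_\Omega|w|+\sup_\Omega d_x^2|\Delta w|\Big). \tag{3}$$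
(The case $d=1$ follows from $d=2$: apply it to $(x,x')\mapsto w(x)$ on $\Omega\times\mathbb R$, where the distance to the boundary is the same.)

**Harnack inequality** ([GT, Thm 8.20]). For $r\in(0,1]$ there is $H_r=H_r(n,L)\ge1$ such that if $g\in C^2(B_{4r}(x_0))$, $B_{4r}(x_0)\subset\mathbb R^n$, $g\ge0$ and $|\Delta g|\le Lg$, then $g(x)\le H_r\,g(x')$ for all $x,x'\in\overline{B_r(x_0)}$. (Indeed $\Delta g+cg=0$ with the measurable function $c=-\Delta g/g$ where $g>0$ and $c=0$ where $g=0$, and $|c|\le L$.)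

**Strong maximum principle.** If $g\in C^2$, $g\ge0$ and $\Delta g-Lg\le0$ in a connected open set, and $g$ vanishes at one point, then $g\equiv0$.

**Lemma 1.** Let $u$ be a bounded $C^2$ solution of $\Delta u+f(u)=0$ in $\{t>0\}$, nondecreasing in $t$. Then $v\in C^2(\mathbb R^N)$, $\Delta v+f(v)=0$, $v$ and $|\nabla v|$ are bounded, and $\sup v=\sup u$. If $v$ is constant, then $v\equiv\sup u$ and $f(\sup u)=0$.

**Proof.** For $t\ge1$ apply (3) in the unit ball about $x=(z,t)$: $|\nabla u(x)|\le C(\sup|u|+\sup|f(u)|)$. So the functions $u(\cdot,t)$, $t\ge1$, are equi-Lipschitz. Therefore they converge to $v$ locally uniformly, and $v$ is bounded and globally Lipschitz.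

Next, the equation. Let $\alpha\in C_c^\infty(\mathbb R^N)$ and $\beta\in C_c^\infty((0,\infty))$ with $\int\beta=1$. Testing the equation of $(z,t)\mapsto u(z,t+s)$ with $\alpha(z)\beta(t)$ gives
$$\iint u(z,t+s)\big(\Delta\alpha(z)\,\beta(t)+\alpha(z)\beta''(t)\big)\,dz\,dt+\iint f(u(z,t+s))\,\alpha(z)\beta(t)\,dz\,dt=0 .$$
Let $s\to\infty$. Since $\int\beta''=0$ and $\int\beta=1$, we get $\int(v\Delta\alpha+f(v)\alpha)\,dz=0$. So $\Delta v=-f(v)$ in the sense of distributions.

Finally, regularity. The function $f(v)$ is Lipschitz. Near any point, multiply it by a cutoff. The Newtonian potential of the resulting compactly supported Hölder function is $C^2$ ([GT, Lemma 4.2]), and $v$ differs locally from minus this potential by a distribution with zero Laplacian, which is a smooth harmonic function by Weyl's lemma. So $v\in C^2$. The gradient of $v$ is bounded because $v$ is Lipschitz.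

Since $u\le v\le\sup u$, we have $\sup v=\sup u$. If $v$ is constant, it equals $\sup u$, and $f(\sup u)=-\Delta v=0$. $\square$

So both theorems reduce to one claim: $v$ is constant. Put
$$\varphi=v-u\ge0 .$$
Since $\Delta\varphi=f(u)-f(v)$, we have $|\Delta\varphi|\le L\varphi$. So $\varphi$ obeys the Harnack inequality.

## 4. Solutions of one variable, solutions periodic in $z$, and the limit of linear stability

**Solutions of $t$ alone.** If $u=g(t)$, then $v\equiv M$ is constant and Lemma 1 gives $f(M)=0$. Two examples are worth keeping. For $f(s)=1-s$ take $u=1-e^{-t}$; here $M=1$. For $f(s)=(1-s)(6s-2)$ on $[0,1]$, extended to a Lipschitz function, take $u=g=\tanh^2t$. Indeed $g'=2\tanh t\,\operatorname{sech}^2t$ gives $\frac12g'^2=2g(1-g)^2$; differentiating and dividing by $g'$ yields $g''=2(1-g)^2-4g(1-g)=-f(g)$. Again $f(M)=f(1)=0$, and now $f(0)=-2<0$.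

**Solutions periodic in $z$.** Suppose that $f\in C^2$ and that a solution $u$ of (16.8), nondecreasing in $t$, is periodic in each $z_i$. Let $Q$ be the period cell. We show by hand that $v$ is constant.

Suppose not. Let $\lambda_1$ be the principal eigenvalue of $-\Delta-f'(v)$ on $Q$ with periodic conditions, and $\psi_1>0$ its eigenfunction. Differentiating $\Delta v+f(v)=0$ shows that every $\partial_iv$ solves $-\Delta w-f'(v)w=0$. Some $\partial_iv$ is not identically zero and has mean zero over $Q$, so it changes sign. Eigenfunctions for $\lambda_1$ do not change sign, so $0$ is an eigenvalue different from $\lambda_1$, and $\lambda_1<0$.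

Now $\varphi>0$ for $t>0$: otherwise $\varphi\equiv0$ by the strong maximum principle, contrary to $\varphi=v\ge u(\cdot,1)>0$ on $\{t=0\}$. Write $\Delta\varphi+c\varphi=0$ with $c=\frac{f(v)-f(u)}{v-u}$. By periodicity $u(\cdot,t)\to v$ uniformly, so $c\to f'(v)$ uniformly as $t\to\infty$. Put $m(t)=\int_Q\varphi(z,t)\psi_1(z)\,dz>0$. Integrating by parts in $z$,
$$m''=\int_Q(-\Delta_z\varphi-c\varphi)\psi_1\,dz=\int_Q\varphi\,(-\Delta\psi_1-c\psi_1)\,dz=\lambda_1m+\int_Q(f'(v)-c)\varphi\psi_1\,dz\le\tfrac12\lambda_1m<0$$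
for large $t$. So $m$ is positive, nonincreasing and strictly concave on a half-line. Then $m'<0$ somewhere on it, and concavity drives $m$ to $-\infty$. This is a contradiction.

**Where this stops.** The argument lives on the strict inequality $\lambda_1<0$. Without periodicity it can fail for a nonconstant $v$. Take $v(z)=2+\tanh(z_1/\sqrt2)$ and $f(s)=(s-2)-(s-2)^3$. With $\tau=\tanh(z_1/\sqrt2)$ we have $\tau'=\frac1{\sqrt2}(1-\tau^2)$ and $\tau''=-\tau(1-\tau^2)$, so $\Delta v+f(v)=0$. Now $\psi=\partial_1v>0$ solves $\Delta\psi+f'(v)\psi=0$. For a compactly supported test function $\xi=\psi\eta$, integrating $f'(v)\psi^2\eta^2=-\psi\eta^2\Delta\psi$ by parts gives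
$$\int|\nabla\xi|^2-f'(v)\xi^2=\int\psi^2|\nabla\eta|^2\ge0 .$$
So the linearized operator has no negative direction, and an argument that uses only linear stability of $v$ cannot exclude such a $v$. What linear theory does not see is a gap of the form $\varphi\approx\rho(t)\,\partial_1v$, that is, $u\approx v(\cdot-\rho(t)\mathbf e_1)$: a slowly closing displacement. By Example 2, $R$ measures exactly that. We keep the final contradiction of the periodic case (positive, nonincreasing, concave, tending to $0$) and replace $m$ by $R$.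

## 5. The boundary condition forces $R(1)>0$

In this section $u$ is as in Theorem A. We show $R(1)>0$, which is (1) with $T_0=1$; hence Theorem B implies Theorem A. Note that $v\ge u(\cdot,1)>0$.

Moving $v$ sideways by $y$ costs at most $|y|\sup|\nabla v|$, and we have $\varphi(z,1)$ to spend. Steps 1 and 2 bound both by the same quantity, $\int_{B_2(z)}v$.

**Step 1 (a lower bound for $\varphi$).** The purpose is to find $p>0$, independent of $z$, with
$$\varphi(z,1)\ge p\int_{B_2(z)}v . \tag{4}$$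
On $\{t=0\}$ we have $\varphi=v$, and $\Delta\varphi\le L\varphi$. So we build a bounded solution $\Psi$ of $\Delta\Psi=L\Psi$ with boundary values $v$ and compare.

Let $W(\cdot,s)$ be the convolution of $v$ with the heat kernel $(4\pi s)^{-N/2}e^{-|z|^2/4s}$, so $W_s=\Delta W$, and let
$$K(t,s)=\frac{t}{2\sqrt\pi\,s^{3/2}}e^{-t^2/4s}=-2\,\partial_t\Big[(4\pi s)^{-1/2}e^{-t^2/4s}\Big].$$
As a derivative of the one-dimensional heat kernel, $K$ satisfies $K_{tt}=K_s$. Put
$$\Psi(z,t)=\int_0^\infty K(t,s)\,e^{-Ls}\,W(z,s)\,ds .$$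
We have $0\le W\le M$ and $|D_z^kW|\le C_ks^{-k/2}M$. For $t$ in a compact subset of $(0,\infty)$, $K$ and its $t$-derivatives are $O(e^{-c/s})$ as $s\to0$ for some $c>0$, and bounded as $s\to\infty$; there $e^{-Ls}$ gives convergence. So we may differentiate under the integral, and $\Psi\in C^2(\{t>0\})$. Integrating by parts in $s$, with vanishing boundary terms,
$$\Psi_{tt}=\int_0^\infty K_s\,e^{-Ls}W\,ds=-\int_0^\infty K e^{-Ls}(\Delta W-LW)\,ds=-\Delta_z\Psi+L\Psi ,$$
that is, $\Delta\Psi=L\Psi$.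

Boundary values: substituting $s=t^2\tau$,
$$\Psi(z,t)=\int_0^\infty k(\tau)\,e^{-Lt^2\tau}\,W(z,t^2\tau)\,d\tau,\qquad k(\tau)=\frac{e^{-1/(4\tau)}}{2\sqrt\pi\,\tau^{3/2}} .$$
With $\tau=1/(4\rho^2)$ we find $\int_0^\infty k\,d\tau=\frac2{\sqrt\pi}\int_0^\infty e^{-\rho^2}d\rho=1$. So $0\le\Psi\le M$. Since $|W(\cdot,s)-v|\le\min(M,C\,\mathrm{Lip}(v)\sqrt s)$,
$$|\Psi(z,t)-v(z)|\le\int_0^\infty k(\tau)\Big[M(1-e^{-Lt^2\tau})+\min\big(M,C\,\mathrm{Lip}(v)\,t\sqrt\tau\big)\Big]d\tau ,$$
which tends to $0$ as $t\to0$ by dominated convergence, uniformly in $z$.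

Comparison: $\chi=\Psi-\varphi$ is bounded, continuous on $\{t\ge0\}$, zero on $\{t=0\}$, and $\Delta\chi\ge L\chi$. Let $\hat b=\sum_{i=1}^n\cosh(\sqrt L\,x_i)$, so $\Delta\hat b=L\hat b$. For $\varepsilon>0$ the function $\chi-\varepsilon\hat b$ is negative on $\{t=0\}$ and tends to $-\infty$ at infinity. If it were positive somewhere, it would have a positive interior maximum, where $0\ge\Delta(\chi-\varepsilon\hat b)\ge L(\chi-\varepsilon\hat b)>0$, which is impossible. Letting $\varepsilon\to0$ gives $\varphi\ge\Psi$.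

Since $e^{-|z-\zeta|^2/4s}\ge e^{-1/s}$ for $|z-\zeta|\le2$ and $v\ge0$, we have $W(z,s)\ge(4\pi s)^{-N/2}e^{-1/s}\int_{B_2(z)}v$. Inserting this in $\Psi(z,1)$ gives (4) with
$$p=\int_0^\infty K(1,s)e^{-Ls}(4\pi s)^{-N/2}e^{-1/s}\,ds>0 .$$

**Step 2 (an upper bound for the gradient).** The purpose is to find $C$, independent of $z$, with
$$\sup_{B_1(z)}|\nabla v|\le C\int_{B_2(z)}v . \tag{5}$$

Suppose first that $f(0)=0$. Then $|\Delta v|=|f(v)-f(0)|\le Lv$, so $v(\zeta)\cosh(\sqrt L\,\tau)$ is subharmonic in $\mathbb R^{N+1}$. Its mean value inequality on the ball of radius $\frac12$ about $(\zeta_0,0)$ gives $v(\zeta_0)\le C\int_{B_{1/2}(\zeta_0)}v$. Letting $\zeta_0$ run over $B_{3/2}(z)$, we get $\sup_{B_{3/2}(z)}v\le C\int_{B_2(z)}v$. The gradient estimate (3) in $B_{3/2}(z)$, with $|\Delta v|\le Lv$ and $d_x\ge\frac12$ on $B_1(z)$, gives (5).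

Suppose now that $f(0)\ne0$. Take $\eta\in C_c^\infty(B_2(z))$ with $0\le\eta\le1$ and $\eta=1$ on $B_1(z)$, a translate of a fixed function. From $\int v\Delta\eta=-\int f(v)\eta$ and $|f(v)-f(0)|\le Lv$,
$$|f(0)|\int\eta\le\int v\,(|\Delta\eta|+L\eta)\le C\int_{B_2(z)}v .$$
So $\int_{B_2(z)}v\ge c>0$ for all $z$, and (5) holds because $|\nabla v|$ is bounded.

**Step 3 (conclusion).** By (4) and (5), $\varphi(z,1)\ge c_1'\sup_{B_1(z)}|\nabla v|$ with $c_1'>0$ independent of $z$. So for $|y|\le\frac12\min(1,c_1')$,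
$$v(z+y)\ge v(z)-|y|\sup_{B_1(z)}|\nabla v|\ge v(z)-\varphi(z,1)=u(z,1).$$
Hence $R(1)>0$. $\square$

## 6. Harnack's inequality: $R$ decays at most exponentially

From now on $u$ is as in Theorem B. Replacing $u(x)$ by $u(T_0x)$ and $f$ by $T_0^2f$, we may assume $R(1)>0$. **Suppose, for contradiction, that $v$ is not constant.**

**Step (a): $R(t)\to0$ as $t\to\infty$.** Otherwise, since $R$ is nonincreasing, there is $r>0$ with $u(z,t)\le v(z+y)$ for all $z$, $t$ and $|y|\le r$. Letting $t\to\infty$, $v(z)\le v(z+y)$ for all $z$ and $|y|\le r$. Exchanging the roles of $z$ and $z+y$ gives equality. So $v$ is locally constant, hence constant, which we excluded.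

**Step (b): $\varphi>0$ for $t>0$.** We have $\varphi\ge0$ and $\Delta\varphi-L\varphi\le0$. If $\varphi$ vanished at one point, then $\varphi\equiv0$ and $u=v$ for all $t$. Then $R(1)>0$ would say $v(z)\le v(z+y)$ for small $|y|$, and $v$ would be constant as in (a).

**Step (c): horizontal Harnack chains, and the constants.** The purpose is to compare values of $\varphi$ at one height. Let $H=H_{1/8}$. Then $\varphi(x)\le H\varphi(x')$ if $|x-x'|\le\frac18$ and both heights are $\ge1$, because $B_{1/2}(x)\subset\{t>0\}$. Joining $(\zeta,t)$ to $(z,t)$ by at most $8|z-\zeta|+1$ steps of length $\le\frac18$ gives, for $t\ge1$,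
$$\varphi(z,t)\ge c_0\,e^{-C_0|z-\zeta|}\,\varphi(\zeta,t),\qquad c_0=\frac1H,\quad C_0=8\log H. \tag{6}$$
We fix
$$C_1=C_0+1,\quad\lambda=\sqrt N(C_1+1),\quad\mu=\sqrt{\lambda^2+L+1},\quad h=\min\Big\{\frac{\pi}{4\mu},\frac1{16}\Big\}.$$
The roles are: $C_1$ is strictly larger than the Harnack rate $C_0$; the rate $\lambda$ will beat $C_1$; and $h$ is the half-thickness of a strip thin enough for a maximum principle.

**Step (d): a weighted gradient, and a Hessian bound at its maximizer.** The purpose is to find, near each $z$, a point where $|D^2v|$ is controlled by $|\nabla v|$. At $z$ itself this can fail: at $z=0$, $v=\cos z$ has $v'=0$ and $v''=-1$. Define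
$$q(z)=\max_{\zeta\in\mathbb R^N}e^{-C_1|\zeta-z|}\,|\nabla v(\zeta)| .$$
The maximum is attained, since the function is continuous and tends to $0$ at infinity, and $q(z)>0$ since $v$ is not constant. (For $v=\cos z$ and $z=0$, the derivative of $e^{-C_1\zeta}\sin\zeta$ vanishes on $(0,\pi)$ where $\tan\zeta=1/C_1$; each later hump is smaller by a factor $e^{-C_1\pi}$. So the maximum is attained at $\zeta_*=\pm\arctan(1/C_1)$, where $|v'|=(1+C_1^2)^{-1/2}>0$.) By definition,
$$|\nabla v(\zeta)|\le e^{C_1|\zeta-z|}\,q(z)\qquad\text{for all }\zeta . \tag{7}$$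
Let $\zeta_*=\zeta_*(z)$ be a maximizer and $G=|\nabla v(\zeta_*)|>0$, so $q(z)=e^{-C_1|\zeta_*-z|}G\le G$. By (7) and the triangle inequality,
$$|\nabla v(\zeta)|\le e^{C_1(|\zeta-z|-|\zeta_*-z|)}G\le e^{C_1|\zeta-\zeta_*|}G ,$$
so $|\nabla v|\le e^{C_1}G$ on $B_1(\zeta_*)$. For $0<s<\frac14$ the difference quotient $w_s=s^{-1}(v(\cdot+s\mathbf e_i)-v)$ satisfies on $B_{3/4}(\zeta_*)$
$$|w_s|\le e^{C_1}G,\qquad|\Delta w_s|=s^{-1}|f(v(\cdot+s\mathbf e_i))-f(v)|\le L|w_s|\le Le^{C_1}G .$$
The gradient estimate (3) in $B_{3/4}(\zeta_*)$ bounds $|\nabla w_s|$ by $CG$ on $B_{1/2}(\zeta_*)$. Letting $s\to0$ (recall $v\in C^2$) we obtain, with a constant $C_5\ge1$ independent of $z$,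
$$|D^2v|\le C_5\,G\quad\text{on }\overline{B_{1/2}(\zeta_*)} . \tag{8}$$

**Step (e): $R$ bounds $\varphi$ from below.** Let $s_0=\min(\frac12,\frac1{C_5})$ and $c_2=c_0/2$. For $t\ge1$, $\zeta_*=\zeta_*(z)$ and $l=|\zeta_*-z|$ we claim
$$\varphi(z,t)\ge c_2\,\min(R(t),s_0)\,e^{(C_1-C_0)l}\,q(z). \tag{9}$$
Let $s=\min(R(t),s_0)$ and $y=-s\,G^{-1}\nabla v(\zeta_*)$, a displacement straight downhill. Since $|y|=s\le R(t)$, $u(\zeta_*,t)\le v(\zeta_*+y)$. By Taylor's formula and (8), valid because $s\le\frac12$,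
$$\varphi(\zeta_*,t)\ge v(\zeta_*)-v(\zeta_*+y)\ge sG-\tfrac12C_5Gs^2\ge\tfrac12sG ,$$
using $C_5s\le1$. Now (6) gives $\varphi(z,t)\ge c_0e^{-C_0l}\cdot\frac12sG$, and $G=e^{C_1l}q(z)$.

**Step (f): $R$ loses at most a fixed factor over a height $2h$.** There is $c_1\in(0,1)$ with
$$R(t+2h)\ge c_1\min(R(t),s_0)\qquad(t\ge1). \tag{10}$$
Since $2h\le\frac18$, Harnack and (9) give $\varphi(z,t+2h)\ge H^{-1}\varphi(z,t)\ge H^{-1}c_2\min(R(t),s_0)\,q(z)$. By (7), for $|y|\le r\le1$, $v(z)-v(z+y)\le r\,e^{C_1}q(z)$. Take $r=c_1\min(R(t),s_0)$ with $c_1=\min(\frac12,c_2e^{-C_1}/H)$. Then $v(z)-v(z+y)\le\varphi(z,t+2h)$ for all $z$ and $|y|\le r$, that is, $u(z,t+2h)\le v(z+y)$. This is (10).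

Since $R(1)>0$ and $R$ is nonincreasing, iterating (10) gives $R(t)>0$ for all $t\ge1$.

The most direct strategy would be to stop here and look for a contradiction between (10) and $R\to0$. There is none: $e^{-\kappa t}$ with $e^{-2\kappa h}\ge c_1$ is positive, nonincreasing, tends to $0$ and satisfies (10). A bound by a fixed factor is too weak; we need a statement about second differences of $R$.

## 7. Rotating the profile

Regard $v$ as a function on $\mathbb R^n$ that does not depend on $t$. It solves $\Delta v+f(v)=0$ in $\mathbb R^n$, and so does its composition with any rotation of $\mathbb R^n$. Rotate slightly, by an angle $\vartheta$, in the plane spanned by the $t$-axis and a horizontal unit vector $e$, around a point $(z_0,t_1)$, and shift by $a$ in the direction $e$. The result is $v(z+d(z,t)e)$ with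
$$d(z,t)=a+(t_1-t)\sin\vartheta-(z-z_0)\cdot e\,(1-\cos\vartheta).$$
On the axis $z=z_0$ the displacement $d$ is affine in $t$: it is $a+h\sin\vartheta$ at the bottom of the strip $|t-t_1|<h$, $a$ in the middle, and $a-h\sin\vartheta$ at the top. If it is at most $R_-=R(t_1-h)$ at the bottom and at most $R_+=R(t_1+h)$ at the top, then the rotated profile lies above $u$ on both. If a maximum principle carried this into the strip, then $u(z_0,t_1)\le v(z_0+ae)$, with $a$ as large as $\frac12(R_-+R_+)$. That would be concavity of $R$.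

Two things stand in the way.

First, the drift $(z-z_0)\cdot e\,(1-\cos\vartheta)$ is unbounded in $z$. With $\sigma=(R_--R_+)/2h$ and $\sin\vartheta\approx\sigma$, it is of size at most $X\sigma^2$ for $|z-z_0|\le X$. So we cut the strip at $|z-z_0|=X$ and pay $X\sigma^2$. On the lateral boundary the comparison is not available, but in a thin strip the effect of the lateral boundary is damped, and the comparison holds near the axis up to an error proportional to $e^{-X}$. With $X=2\log\frac1\sigma$ we have $e^{-X}=\sigma^2$, and the total loss is of order $\sigma^2\log\frac1\sigma$.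

Second, the comparison now says only $u\le V+\varepsilon$, and at a point where $\nabla v$ is small an additive error can correspond to a large displacement. We therefore allow further small translations $w$, $|w|\le\eta$, and use Harnack to move from the contact point to $\zeta_*$, where by (8) a downhill translation really lowers $v$.

Is a loss of order $\sigma^2\log\frac1\sigma$ acceptable? In differential form the estimate reads $R''\le CR'^2\log\frac1{|R'|}$. With $p=-R'>0$ this is $(1/p)'\le C\log(1/p)$, so $1/p$ grows at most like $t\log t$ and $\int p=\infty$, whereas $\int p$ is the total decrease of $R$, which is finite. There is not much room: $R=1/t$ satisfies $R''=2|R'|^{3/2}$, so a loss of order $\sigma^{3/2}$ would not exclude decay. Section 8 proves the estimate and Section 9 carries out the summation.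

## 8. Approximate concavity of $R$

First we fix the remaining constants. Set
$$l_0=\log\frac{e^{C_1}}{c_1c_2}>0,\quad C_2=2\sqrt2\,e^{C_1}N\cosh(\lambda(l_0+1)),\quad C_3=2\,H_{h/4}^{\,4l_0/h+1},\quad C_4=4C_2C_3,$$
$C_6=2+2C_4$ and $C_7=2C_6/h^2$. Fix $r_0\in(0,\min(\frac18,s_0,\frac1{2C_5})]$ so small that $r_0/h\le e^{-1}$, that $C_7\,p\log\frac1p\le\frac12$ for $0<p\le r_0$, and that for all $0<\sigma\le r_0/2h$
$$\sigma<\tfrac1e,\quad2\log\tfrac1\sigma\ge l_0+2,\quad\sigma\big(2\log\tfrac1\sigma+2C_4\big)\le hc_1,\quad2C_4\sigma^2\le\min\big(\tfrac18,\tfrac1{2C_5}\big). \tag{11}$$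
All these conditions hold for small $r_0$, since $p\log\frac1p\to0$ as $p\to0$.

**Proposition 2.** Let $t_1-h\ge1$, $R_-:=R(t_1-h)\le r_0$, $R_+:=R(t_1+h)$, $\sigma:=\frac{R_--R_+}{2h}$. Then
$$R(t_1)\ge\tfrac12(R_-+R_+)-C_6\,\sigma^2\log\tfrac1\sigma\qquad(\text{error}:=0\text{ if }\sigma=0). \tag{12}$$

**Proof.** If $\sigma=0$, then $R_-=R_+$ and monotonicity gives equality. Let $\sigma>0$. Since $R_-\le r_0\le s_0$, (10) gives $R_+\ge c_1R_->0$. Also $\sigma\le\frac{R_-}{2h}\le\frac{r_0}{2h}$, so (11) applies. Set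
$$X=2\log\tfrac1\sigma,\qquad\eta=2C_4\,e^{-X}R_-=2C_4\,\sigma^2R_- .$$
By (11), $R_-\le1$ and $\sigma h\le\frac12R_-$,
$$X\sigma^2+\eta\le\sigma\cdot\sigma\big(2\log\tfrac1\sigma+2C_4\big)\le\sigma hc_1\le\tfrac12c_1R_-\le\tfrac12R_+,\qquad\eta\le\min\big(\tfrac18,\tfrac1{2C_5}\big). \tag{13}$$
We claim
$$R(t_1)\ge\tfrac12(R_-+R_+)-X\sigma^2-\eta .$$
This implies (12): since $\log\frac1\sigma\ge1$ and $R_-\le1$, $X\sigma^2+\eta\le(2+2C_4)\sigma^2\log\frac1\sigma$. Suppose that the claim fails.

**Step 1 (a contact point).** The purpose is to turn the failure of the claim into an equality $u=v(\cdot+y^*)$ at one point, with control of $|y^*|$ from both sides. By the definition of $R(t_1)$ there are $z_0$ and $y$ with $u(z_0,t_1)>v(z_0+y)$ and $|y|<\frac12(R_-+R_+)-X\sigma^2-\eta$. By (b), $u(z_0,t_1)<v(z_0)$. Let $s$ be the largest number in $[0,1]$ with $v(z_0+sy)\ge u(z_0,t_1)$; then $0<s<1$. Put $y^*=sy$. By continuity, $v(z_0+y^*)=u(z_0,t_1)$. For $s<s'\le1$ we have $v(z_0+s'y)<u(z_0,t_1)$,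 so $R(t_1)<s'|y|$; letting $s'\to s$, $R(t_1)\le s|y|$. Thus
$$u(z_0,t_1)=v(z_0+y^*),\qquad R_+\le R(t_1)\le a:=|y^*|<\tfrac12(R_-+R_+)-X\sigma^2-\eta . \tag{14}$$
In particular $0<a\le R_-\le r_0$. Put $e=y^*/a$, $\zeta_*=\zeta_*(z_0)$, $G=|\nabla v(\zeta_*)|$.

**Step 2 ($|\zeta_*-z_0|\le l_0$).** The purpose is to make sure that the good point $\zeta_*$ is within bounded reach of the contact point. By (7), $a\le1$ and $a\le R_-\le R_+/c_1\le R(t_1)/c_1$,
$$\varphi(z_0,t_1)=v(z_0)-v(z_0+y^*)\le a\,e^{C_1a}q(z_0)\le e^{C_1}c_1^{-1}R(t_1)\,q(z_0).$$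
By (9), with $R(t_1)\le R_-\le s_0$ and $C_1-C_0=1$, $\varphi(z_0,t_1)\ge c_2R(t_1)\,e^{|\zeta_*-z_0|}q(z_0)$. Since $R(t_1)q(z_0)>0$, we get $e^{|\zeta_*-z_0|}\le e^{C_1}/(c_1c_2)=e^{l_0}$. (Here we used that $C_1$ exceeds $C_0$.)

**Step 3 (rotated comparison solutions).** The purpose is to build solutions whose displacement fits under $R_-$ at the bottom and under $R_+$ at the top. Let $k(s)=hs-Xs^2$. By (14) and $R_--R_+=2h\sigma$,
$$k(0)=0<\eta\le a-R_++\eta<\tfrac12(R_--R_+)-X\sigma^2=k(\sigma).$$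
So there is $\sigma'\in(0,\sigma)$ with
$$h\sigma'-X\sigma'^2=a-R_++\eta . \tag{15}$$
Let $\sin\vartheta=\sigma'$ with $\vartheta\in(0,\frac\pi2)$. Then $0\le1-\cos\vartheta=\frac{\sin^2\vartheta}{1+\cos\vartheta}\le\sigma'^2$. For $z\in\mathbb R^N$ put
$$\xi=(z-z_0)\cdot e,\qquad d(z,t)=a+(t_1-t)\sin\vartheta-\xi(1-\cos\vartheta),$$
and for $w\in\mathbb R^N$ with $|w|\le\eta$ let
$$V_w(z,t)=v\big(z+d(z,t)\,e+w\big),\qquad V:=V_0 .$$
The component of $z+de+w$ along $e$ is $(z_0+w)\cdot e+a+\xi\cos\vartheta+(t_1-t)\sin\vartheta$, and the components orthogonal to $e$ are those of $z+w$. So $V_w=v\circ\mathcal A$ with $\mathcal A:\mathbb R^n\to\mathbb R^N$ affine, and in an orthonormal basis of $\mathbb R^N$ containing $e$ its linear part $A$ has orthonormal rows: $(\cos\vartheta\,e,-\sin\vartheta)$ and $(e_j^\perp,0)$. Hence $AA^{T}=I$, and $\Delta V_w=\operatorname{tr}(A^TD^2v\,A)=\operatorname{tr}(D^2v\,AA^T)=(\Delta v)\circ\mathcal A$. So $\Delta V_w+f(V_w)=0$. Moreover $V(z_0,t_1)=v(z_0+ae)=u(z_0,t_1)$.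

Let $\mathcal D=\{|z-z_0|<X,\ |t-t_1|<h\}$; its closure lies in $\{t\ge1\}$. For $|z-z_0|\le X$ we have $|\xi(1-\cos\vartheta)|\le X\sigma'^2$, and the following hold.

- At $t=t_1+h$: by (15) and (13), $a-h\sigma'=R_+-\eta-X\sigma'^2\ge0$. So $|w+de|\le\eta+(a-h\sigma')+X\sigma'^2=R_+$, and therefore $u\le V_w$ there.
- At $t=t_1-h$: by (15), (14) and $\sigma'<\sigma$, $|w+de|\le\eta+a+h\sigma'+X\sigma'^2=2a-R_++2\eta+2X\sigma'^2<R_-$. So $u\le V_w$ there.
- For $|t-t_1|\le h$: $t\mapsto|w+d(z,t)e|$ is convex, hence at most the larger of its two end values, hence $\le R_-$.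

On the lateral boundary $|z-z_0|=X$, $|t-t_1|\le h$ we use only $u\le v$, the third item and (7):
$$u-V_w\le v(z)-v(z+w+de)\le R_-\,e^{C_1(X+R_-)}\,q(z_0). \tag{16}$$

**Step 4 (the maximum principle in the thin strip).** The purpose is to show that near the axis the lateral error (16) is reduced to a multiple of $e^{-X}R_-q(z_0)$. Let
$$b(z,t)=\cos(\mu(t-t_1))\sum_{i=1}^N\cosh(\lambda(z-z_0)_i).$$
On $\overline{\mathcal D}$ we have $\mu|t-t_1|\le\mu h\le\frac\pi4$, so $b>0$, and $\Delta b=(\lambda^2-\mu^2)b=-(L+1)b$. On $|z-z_0|=X$ some coordinate satisfies $|(z-z_0)_i|\ge X/\sqrt N$, so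
$$b\ge\tfrac1{2\sqrt2}\,e^{\lambda X/\sqrt N}=\tfrac1{2\sqrt2}\,e^{(C_1+1)X}.$$
The function $\delta=u-V_w$ satisfies $\Delta\delta+c\,\delta=0$ with $c=\frac{f(u)-f(V_w)}{u-V_w}$, and $c=0$ where $u=V_w$; so $|c|\le L$. Writing $\delta=b\kappa$ and dividing by $b$,
$$\Delta\kappa+2\,\frac{\nabla b}{b}\cdot\nabla\kappa+\Big(\frac{\Delta b}{b}+c\Big)\kappa=0,\qquad\frac{\Delta b}b+c\le-(L+1)+L=-1 .$$
At a positive interior maximum of $\kappa$ the left side would be at most $-\kappa<0$. So $\kappa$ has no positive interior maximum, and $\kappa\le\max(0,\max_{\partial\mathcal D}\kappa)$. On the top and bottom $\kappa\le0$ by Step 3. On the lateral boundary, by (16) and $R_-\le1$,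
$$\kappa\le2\sqrt2\,R_-\,e^{C_1X+C_1}\,e^{-(C_1+1)X}q(z_0)=2\sqrt2\,e^{C_1}e^{-X}R_-\,q(z_0).$$
Now restrict to $\mathcal D'=\{|z-z_0|<l_0+1,\ |t-t_1|<h\}$, which lies in $\mathcal D$ since $X\ge l_0+2$. There $b\le N\cosh(\lambda(l_0+1))$. Consequently, for all $|w|\le\eta$,
$$u-V_w\le\varepsilon:=C_2\,e^{-X}R_-\,q(z_0)\quad\text{on }\mathcal D' . \tag{17}$$

**Step 5 (from the contact point to $\zeta_*$).** The purpose is to transport the contact $V=u$ at $(z_0,t_1)$ to an almost-contact at $(\zeta_*,t_1)$. By (17) with $w=0$, $Q:=V-u+\varepsilon\ge0$ on $\mathcal D'$, and $Q(z_0,t_1)=\varepsilon>0$. The function $Q+\varepsilon>0$ satisfies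
$$|\Delta(Q+\varepsilon)|=|f(V)-f(u)|\le L|V-u|=L|Q-\varepsilon|\le L(Q+\varepsilon).$$
So Harnack's inequality applies to $Q+\varepsilon$ with $r=h/4$ on balls centered at $(z,t_1)$ with $|z-z_0|\le l_0$, because $B_h(z,t_1)\subset\mathcal D'$. By Step 2, the segment from $(z_0,t_1)$ to $(\zeta_*,t_1)$ is covered by at most $4l_0/h+1$ steps of length $\le h/4$. Therefore
$$Q(\zeta_*,t_1)\le(Q+\varepsilon)(\zeta_*,t_1)\le H_{h/4}^{\,4l_0/h+1}\cdot2\varepsilon=C_3\,\varepsilon ,$$
that is, $u(\zeta_*,t_1)\ge V(\zeta_*,t_1)+\varepsilon-C_3\varepsilon$. By (17), $V_w(\zeta_*,t_1)\ge u(\zeta_*,t_1)-\varepsilon\ge V(\zeta_*,t_1)-C_3\varepsilon$. With $\pi_*:=\zeta_*+d(\zeta_*,t_1)e$ this reads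
$$v(\pi_*)-v(\pi_*+w)\le C_3\,\varepsilon\qquad\text{for all }|w|\le\eta . \tag{18}$$

**Step 6 (contradiction at $\zeta_*$).** The purpose is to violate (18) by the downhill choice of $w$. By the third item of Step 3 with $w=0$ (note $|\zeta_*-z_0|\le l_0\le X$), $|\pi_*-\zeta_*|\le R_-\le r_0\le\frac18$. By (8) and $r_0\le\frac1{2C_5}$,
$$|\nabla v(\pi_*)|\ge G-C_5Gr_0\ge\tfrac12G .$$
Take $w=-\eta\,\nabla v(\pi_*)/|\nabla v(\pi_*)|$. Since $\eta\le\frac18$, the segment from $\pi_*$ to $\pi_*+w$ lies in $B_{1/2}(\zeta_*)$, so by Taylor, (8) and $\eta\le\frac1{2C_5}$,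
$$v(\pi_*)-v(\pi_*+w)\ge\tfrac12\eta G-\tfrac12C_5G\eta^2\ge\tfrac14\eta G .$$
With (18) and $q(z_0)\le G$,
$$\tfrac14\eta G\le C_3\varepsilon=C_3C_2\,e^{-X}R_-\,q(z_0)\le C_3C_2\,e^{-X}R_-\,G .$$
So $\eta\le4C_2C_3\,e^{-X}R_-=C_4\,e^{-X}R_-=\frac12\eta$, which contradicts $\eta>0$. $\square$

## 9. Increments of $R$ with a divergent sum

We now finish the proof of Theorem B. By (a), choose $t_*\ge1$ with $R(t_*)\le r_0$. Put
$$t_j=t_*+jh,\qquad a_j=R(t_j),\qquad p_j=a_j-a_{j+1}\ge0\qquad(j\ge0).$$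
By Section 6, $a_j>0$ for all $j$ and $a_j\to0$; also $p_j\le a_j\le r_0$.

**Step 1 (a recursion for $p_j$).** The purpose is to rewrite Proposition 2 as a bound on how fast the increments can drop. For $j\ge1$ apply it with $t_1=t_j$, so that $R_-=a_{j-1}$, $R_+=a_{j+1}$ and $\sigma_j=\frac{p_{j-1}+p_j}{2h}$. Multiplying (12) by $2$ and rearranging,
$$p_j\ge p_{j-1}-2C_6\,\sigma_j^2\log\tfrac1{\sigma_j}$$
(error $0$ if $\sigma_j=0$). If $p_j<p_{j-1}$, then $\sigma_j\le p_{j-1}/h\le r_0/h\le e^{-1}$. The function $s\mapsto s^2\log\frac1s$ is increasing on $(0,e^{-1/2})$, and $h\le1$, so $\sigma_j^2\log\frac1{\sigma_j}\le h^{-2}p_{j-1}^2\log\frac1{p_{j-1}}$. Hence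
$$p_j\ge p_{j-1}-C_7\,p_{j-1}^2\log\tfrac1{p_{j-1}}\qquad\text{whenever }p_{j-1}>0 ; \tag{19}$$
if $p_j\ge p_{j-1}$, (19) is trivial.

**Step 2 (positivity).** Since $C_7\,p\log\frac1p\le\frac12$ for $0<p\le r_0$, (19) gives $p_j\ge\frac12p_{j-1}$. As $0<a_j\to0$, some $p_{j_1}$ is positive. Therefore $p_j>0$ for all $j\ge j_1$.

**Step 3 (growth of the reciprocals).** The purpose is to bound $b_j=1/p_j$ from above. Note $b_j\ge1/r_0\ge8$. For $j>j_1$ with $p_j<p_{j-1}$, (19) and $p_{j-1}\le2p_j$ give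
$$b_j-b_{j-1}=\frac{p_{j-1}-p_j}{p_jp_{j-1}}\le\frac{C_7\,p_{j-1}\log(1/p_{j-1})}{p_j}\le2C_7\log b_{j-1},$$
and otherwise $b_j\le b_{j-1}$. So in all cases
$$b_j\le b_{j-1}+2C_7\log b_{j-1}\qquad(j>j_1). \tag{20}$$
First a crude bound: as $\log s\le2\sqrt s$, $b_j\le b_{j-1}+4C_7\sqrt{b_{j-1}}\le(\sqrt{b_{j-1}}+2C_7)^2$. So $\sqrt{b_j}\le\sqrt{b_{j_1}}+2C_7(j-j_1)$, and therefore $\log b_j\le C\log(j+2)$ with $C$ independent of $j$. Putting this back into (20) and summing, $b_j\le C'(j+2)\log(j+2)$.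

**Step 4 (contradiction).** Hence
$$\sum_{j\ge j_1}p_j\ge\sum_{j\ge j_1}\frac1{C'(j+2)\log(j+2)}=\infty .$$
But the left side telescopes: since $a_j\to0$, $\sum_{j\ge j_1}p_j=a_{j_1}<\infty$. This contradiction shows that $v$ is constant. By Lemma 1, $v\equiv\sup u$ and $f(\sup u)=0$. Theorem B is proved, and with Section 5 so is Theorem A: Conjecture 3 is true. $\blacksquare$

## 10. One-dimensional symmetry and the condition on $F$

We prove Theorem C.

**Item 1.** By Theorem A, $f(M)=0$. By Theorem 16.4, $u=u(x_n)$ and $u_{x_n}>0$ for $x_n>0$.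

**Item 2.** If $f(0)\ge0$, Theorem 16.5 gives $u_{x_n}>0$ for $x_n>0$. Apply Theorem A and item 1.

**Item 3, necessity and uniqueness.** The purpose is to read (2) off the energy identity. By item 1, $u=g(x_n)$ with $g''+f(g)=0$, $g(0)=0$, $g'>0$ on $(0,\infty)$, $g\to M$, and $f(M)=0$; since $g''$ is bounded, $g$ is $C^2$ up to $0$. The function $\frac12g'^2+F(g)$ is constant, so $g'$ has a limit at infinity, which is $0$ because $g$ is bounded. Hence
$$\tfrac12g'^2=F(M)-F(g).$$
Since $g'>0$ and $g$ takes every value in $(0,M)$, $F(s)<F(M)$ for $0<s<M$, and by continuity $F(0)\le F(M)$. If $F(0)=F(M)$, then $g'(0)=0$. In that case $F$ has on $[0,M)$ a maximum at $0$, so $f(0)\le0$; and $f(0)=0$ would force $g\equiv0$ by uniqueness for the ODE. So $f(0)<0$, and (2) holds. Since $g(0)=0$ and $g'(0)=\sqrt{2(F(M)-F(0))}$ are determined by $M$, $g$ is unique.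

**Item 3, sufficiency.** The purpose is to produce $g$ from the initial data just found. Assume (2). After changing $f$ outside $[0,M]$, keeping it globally Lipschitz (this does not affect (16.8)), solve for all $t\ge0$
$$g''+f(g)=0,\qquad g(0)=0,\qquad g'(0)=\sqrt{2(F(M)-F(0))} .$$
For small $t>0$ we have $g>0$ and $g'>0$: this is clear if $g'(0)>0$, and if $g'(0)=0$ it holds because $g''(0)=-f(0)>0$. While $0<g<M$, $\frac12g'^2=F(M)-F(g)>0$, so $g'$ stays positive and $g$ increases. It cannot reach $M$ at a finite time: at that time $g'=0$, and since $f(M)=0$, ODE uniqueness would give $g\equiv M$, contrary to $g(0)=0$. So $g\uparrow\ell\in(0,M]$. As before $g'\to0$, so $F(\ell)=F(M)$, and therefore $\ell=M$ by (2). Then $u=g(x_n)$ solves (16.8) with $\sup u=M$, and it is increasing in $x_n$.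

**Item 3, the case $f(0)\ge0$.** The second alternative in (2) is void, so (2) becomes $f(M)=0$ and $F(s)<F(M)$ for $0\le s<M$. By Theorem 16.5 every solution is increasing in $x_n$, so no monotonicity needs to be assumed. $\blacksquare$

Both alternatives in (2) occur, in the examples of Section 4. For $f(s)=1-s$ and $M=1$ we may take $F(s)=s-\frac12s^2$, so $F(0)=0<\frac12=F(1)$, and $u=1-e^{-x_n}$ has positive slope on the boundary. For $f(s)=(1-s)(6s-2)$ and $M=1$ the identity $\frac12g'^2=2g(1-g)^2$ says $F(1)-F(s)=2s(1-s)^2$, so $F(0)=F(1)$ and $f(0)=-2<0$; and $u=\tanh^2x_n$ has slope $0$ on the boundary.
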